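# Heat kernels at the identity of compact semisimple groups: bounds with constants free of the group

## 1. Heat on $SU(2)$, on $SO(3)$ and on powers of $SU(2)$

Start with a group on which everything can be summed by hand. On $\mathfrak{su}(2)$ the Killing form $B(X,Y)=\mathrm{Tr}(\mathrm{ad}X\,\mathrm{ad}Y)$ is negative definite, so $-B$ is an inner product on the Lie algebra. It is $\mathrm{Ad}$-invariant and spreads to a bi-invariant Riemannian metric, the *Killing metric*. Let $\Delta$ be its Laplacian, and let $f_t$ be the density, with respect to the normalized Haar measure $dx$, of the heat flow $e^{t\Delta}$ started at the identity $e$. How large is $f_t(e)$?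

By Peter–Weyl, $f_t(e)=\sum_\pi d_\pi^2e^{-\lambda_\pi t}$, where $\pi$ runs over the irreducible representations, $d_\pi$ is the dimension, and $\lambda_\pi$ is the scalar by which the Casimir element of $B$ acts. (If $(e_i)$ is orthonormal for $-B$, then $\Delta=\sum_i e_i^2$, and the Casimir element is $-\sum_ie_i^2$.) For $SU(2)$ there is one representation $V_k$ of dimension $k+1$ for each $k\ge0$. In the usual basis $H,E,F$ of the complexified Lie algebra, $B(H,H)=8$ and $B(E,F)=4$, so the Casimir element is $\frac18H^2+\frac14(EF+FE)$. On the highest weight vector of $V_k$ we have $H=k$, $E=0$ and $EF=[E,F]=H=k$. Hence the scalar is $\frac{k^2}8+\frac k4=\frac{k(k+2)}8$, and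
$$f_t(e)=\sum_{k\ge0}(k+1)^2e^{-k(k+2)t/8}=e^{t/8}\sum_{m\ge1}m^2e^{-m^2t/8}\qquad(SU(2)).$$

*Large $t$.* The terms $k=0,1$ dominate: $f_t(e)-1\sim4e^{-3t/8}$.

*Small $t$.* With $a=t/8$, the sum $\sqrt a\sum_m(\sqrt a\,m)^2e^{-(\sqrt a\,m)^2}$ is a Riemann sum with step $\sqrt a$ for $\int_0^\infty y^2e^{-y^2}dy=\frac{\sqrt\pi}4$. So $f_t(e)\sim\frac{\sqrt\pi}4(8/t)^{3/2}=4\sqrt{2\pi}\,t^{-3/2}$.

The group $SO(3)$ has the same Lie algebra, hence the same local metric, but only the $V_k$ with $k=2l$ even descend to it. So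
$$f_t(e)=\sum_{l\ge0}(2l+1)^2e^{-l(l+1)t/2}\qquad(SO(3)),$$
and now $f_t(e)-1\sim9e^{-t}$ as $t\to\infty$. Passing to the quotient changed the rate of convergence from $\frac38$ to $1$.

Next take $G=SU(2)^n$, of dimension $N=3n$. The Killing form of a direct sum is the direct sum of the Killing forms, so the metric is the product metric, the heat kernel is a product, and $f_t^{G}(e)=\big(f_t^{SU(2)}(e)\big)^{N/3}$. Thus $f_t(e)^{1/N}$ does not depend on $n$. It behaves like $1+\frac43e^{-3t/8}$ for large $t$ and like a constant times $t^{-1/2}$ for small $t$.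

So for the powers of one group there are bounds of the shape $\big(1+ce^{-c't}(1+\cdots/\sqrt t)\big)^N$. Does this persist for all compact semisimple groups at once, for $SU(n)$ with $N=n^2-1$ as well as for products and quotients, with constants that never see the group? This is the following conjecture, stated in the paper whose title is printed as "Analysis on Compact Lie Groups of Large" (https://pi.math.cornell.edu/%7Elsc/papers/hulancoll.pdf).

**Conjecture.** There are constants $c_1,\dots,c_6\in(0,\infty)$ such that, on any compact connected semisimple Lie group of dimension $N$ with its Killing metric, for all $t>0$,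
$$\Big(1+c_1e^{-c_2t}\Big(1+\frac{e^{-2c_3t}}{\sqrt t}\Big)\Big)^N\le f_t(e)\le\Big(1+c_4e^{-c_5t}\Big(1+\frac{e^{-c_6t}}{\sqrt t}\Big)\Big)^N.$$
The constants must not depend on $G$, on $N$, or on $t$.

## 2. The conjecture holds, with explicit constants

From now on $G$ is any compact connected semisimple Lie group (simple or not, simply connected or not) with $\dim G=N\ge1$ and the Killing metric. The classification of simple groups is not used.

**Theorem 1.** For all $t>0$,
$$\Big(1+\tfrac1{16}e^{-t}\big(1+\tfrac1{\sqrt t}\big)\Big)^N\le f_t(e)\le\Big(1+15\,e^{-t/4}\big(1+\tfrac{e^{-t/4}}{\sqrt t}\big)\Big)^N .$$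

Since $e^{-2c_3t}\le1$, the conjecture holds with $c_1=\frac1{16}$, $c_2=1$, any $c_3>0$, $c_4=15$, $c_5=c_6=\frac14$.

**Theorem 2.** Let $h(t)=\int_Gf_t\log f_t\,dx$, and let $\mathrm{Vol}(G)$ be the Riemannian volume.

* (a) $\frac N2\big[-\log(1-e^{-t})-e^{-t}\big]\le h(t)\le-\frac N2\log(1-e^{-t/2})$ for all $t>0$.
* (b) $f_t(e)\ge(1-e^{-t/2})^{-N/2}\exp\!\big(-\tfrac N2e^{-t/2}\big)$ for all $t>0$.
* (c) $(4\pi)^{N/2}\le\mathrm{Vol}(G)\le(8\pi e)^{N/2}$, and $f_t(e)\ge t^{-N/2}$ for all $t>0$.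
* (d) For given $c_2,c_3>0$, there is $c_1>0$ making the lower bound of the conjecture hold for all $G,t$ if and only if $c_2\ge1$. For the upper bound, every $c_5\in(0,\frac14]$ and every $c_6>0$ is admissible (with suitable $c_4$), and no $c_5>\frac38$ is admissible.
* (e) The upper bound of Theorem 1 holds for $\sup_xp_t(x,x)$ on any closed connected $N$-dimensional Riemannian manifold with $\mathrm{Ric}\ge\frac14$, where $p_t$ is the heat kernel of $e^{t\Delta}$ with respect to normalized volume.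

Whether values $c_5\in(\frac14,\frac38]$ are admissible is not determined here.

## 3. The Killing metric has Ricci curvature $\frac14$

Write $\langle X,Y\rangle=-B(X,Y)=-\mathrm{Tr}(\mathrm{ad}X\,\mathrm{ad}Y)$ on $\mathfrak g$; this is positive definite because $G$ is compact and semisimple. By invariance of $B$, each $\mathrm{ad}X$ is skew and each $\mathrm{Ad}(g)$ is orthogonal. Let $(e_i)$ be an orthonormal basis, viewed also as left-invariant vector fields. For a bi-invariant metric the Levi-Civita connection on left-invariant fields is $\nabla_XY=\frac12[X,Y]$. In particular $\nabla_{e_i}e_i=0$ and $\Delta=\sum_ie_i^2$.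

The curvature follows:
$$R(X,Y)Y=\nabla_X\nabla_YY-\nabla_Y\nabla_XY-\nabla_{[X,Y]}Y=-\tfrac14[Y,[X,Y]]-\tfrac12[[X,Y],Y]=-\tfrac14[[X,Y],Y].$$
Pairing with $X$ and using that $\mathrm{ad}Y$ is skew gives $\langle R(X,Y)Y,X\rangle=\frac14|[X,Y]|^2$. For every $X$,
$$\sum_i|[X,e_i]|^2=\mathrm{Tr}\big((\mathrm{ad}X)^T\mathrm{ad}X\big)=-\mathrm{Tr}\big((\mathrm{ad}X)^2\big)=|X|^2 .$$
Therefore
$$\mathrm{Ric}=\tfrac14\langle\cdot,\cdot\rangle. \tag{1}$$
The Killing normalization makes the Ricci curvature the same constant for every group.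

*Example.* If $X\in\mathfrak{so}(3)$ generates the rotation by angle $\theta$, then $\mathrm{ad}X$ has eigenvalues $0,\pm i\theta$, so $|X|^2=2\theta^2$. For $SU(2)$, which is a round $3$-sphere of some radius $R$, (1) reads $2/R^2=\frac14$, so $R^2=8$ and the volume is $2\pi^2\cdot8^{3/2}$. This agrees with Section 1: the heat kernel with respect to Riemannian volume is $\sim(4\pi t)^{-3/2}$ at the identity, and $2\pi^2\cdot8^{3/2}(4\pi)^{-3/2}=4\sqrt{2\pi}$.

## 4. Convolution, entropy and Fisher information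

Since $\Delta$ commutes with translations, $(e^{t\Delta}\varphi)(x)=\int\varphi(xy)f_t(y)\,dy$. The density $f_t$ is smooth in $(t,x)$ for $t>0$ and positive. It is symmetric, $f_t(x)=f_t(x^{-1})$, because $e^{t\Delta}$ is self-adjoint. Also $f_t*f_s=f_{t+s}$, that is, $e^{s\Delta}f_t=f_{t+s}$; further, $\int\varphi f_t\,dx=(e^{t\Delta}\varphi)(e)$, and $f_t\to1$ uniformly as $t\to\infty$. By symmetry,
$$f_t(e)=\int f_{t/2}(y)f_{t/2}(y^{-1})\,dy=\|f_{t/2}\|_2^2\ge\Big(\int f_{t/2}\Big)^2=1,\qquad\|f_t\|_\infty=f_t(e). \tag{2}$$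
For the last equality, $f_t(x)=\int f_{t/2}(xy^{-1})f_{t/2}(y)\,dy\le\|f_{t/2}\|_2^2$ by Cauchy–Schwarz. Since $e^{s\Delta}$ contracts $L^2$, (2) shows that $f_t(e)$ is nonincreasing in $t$.

**Definition.** The *entropy* and the *Fisher information* of $f_t$ are
$$h(t)=\int f_t\log f_t\,dx,\qquad I(t)=\int\frac{|\nabla f_t|^2}{f_t}\,dx .$$

*Example.* On $\mathbb R^N$ take $g_t(x)=(4\pi t)^{-N/2}e^{-|x|^2/4t}$. Each coordinate has variance $2t$, and $\nabla\log g_t=-x/2t$. So the Fisher information is $\frac{2Nt}{4t^2}=\frac N{2t}$, and $\int g_t\log g_t=-\frac N2\log(4\pi t)-\frac N2=-\frac N2\log(4\pi et)$.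

On $G$, differentiate and integrate by parts:
$$h'(t)=\int\Delta f_t(\log f_t+1)\,dx=-\int\langle\nabla f_t,\nabla\log f_t\rangle\,dx=-I(t).$$
Since $f_t\to1$ uniformly, $h(t)\to0$, and so
$$h(t)=\int_t^\infty I(s)\,ds. \tag{3}$$

## 5. A few representations cannot give an $N$-th power

The natural start for the lower bound is the spectral sum: all its terms are positive, so keep some and drop the rest. On $SU(2)^n$, keep the trivial representation and the $n$ representations that are $V_1$ on one factor and trivial on the others. This gives $f_t(e)\ge1+4n\,e^{-3t/8}$, the correct order when $n$ is fixed and $t\to\infty$. But at $t=1$ and large $n$ the bound is linear in $n$, while $f_t(e)=(1+4e^{-3t/8}+\cdots)^n$ is exponential in $n$. Keeping the products with at most $j$ nontrivial factors, all equal to $V_1$, gives a polynomial of degree $j$ in $n$, and for fixed $j$ this fails in the same way. For a simple group such as $SU(n)$, keeping the adjoint representation (dimension $N$, eigenvalue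 $1$ by Lemma 3 below) gives $1+N^2e^{-t}$, which at fixed $t$ lies below $(1+ce^{-t})^N$ once $N$ is large, whatever $c>0$ is.

An $N$-th power needs a quantity that grows linearly in $N$ and adds up over products. The entropy is such a quantity, and it bounds $\log f_t(e)$ from below. Jensen's inequality for the probability measure $f_{t/2}\,dx$, together with (2), gives
$$h(t/2)=\int f_{t/2}\log f_{t/2}\,dx\le\log\int f_{t/2}^2\,dx=\log f_t(e). \tag{4}$$
By (3), it suffices to bound $I$ from below by $N$ times a function of $t$. For that, one test function is enough.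

## 6. The adjoint character as a test function

Let $\chi(g)=\mathrm{Tr}\,\mathrm{Ad}(g)$, a real function with $\chi(e)=N$. If $\Delta\chi=-\chi$, then $\int\langle\nabla f_t,\nabla\chi\rangle=\int\chi f_t=Ne^{-t}$, and Cauchy–Schwarz bounds $I$ from below once $\int|\nabla\chi|^2f_t$ is bounded from above. The quality of that upper bound decides everything.

Indeed, the proof below shows $|\nabla\chi|^2\le\|S\|^2$, where $S$ is the skew part of the orthogonal operator $\mathrm{Ad}(g)$. The crude bound $\|S\|^2\le\|\mathrm{Ad}(g)\|^2=N$ gives $I(t)\ge Ne^{-2t}$, hence $h(t)\ge\frac N2e^{-2t}$ and $f_t(e)\ge\exp(\frac N2e^{-t})$ by (4). This has the right shape for large $t$, but stays below $e^{N/2}$ as $t\to0$ and misses the factor $t^{-1/2}$. What is lost is that $f_t$ concentrates near $e$ for small $t$, where $\chi$ is maximal and $\nabla\chi$ vanishes. The second part of the lemma records this.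

**Lemma 3.** $\Delta\chi=-\chi$, hence $\int\chi f_t\,dx=Ne^{-t}$. Moreover $|\nabla\chi|^2\le2(N-\chi)$.

*Example.* On $SO(3)$, a rotation by $\theta\in(0,\pi)$ has $\chi=1+2\cos\theta$ and lies at distance $\sqrt2\,\theta$ from $e$. So $|\nabla\chi|^2=\frac12(2\sin\theta)^2=2(1-\cos\theta)(1+\cos\theta)$, while $2(N-\chi)=4(1-\cos\theta)$. The inequality holds, and the ratio of its sides tends to $1$ as $\theta\to0$.

**Step 1: the eigenvalue.** *This step computes $\Delta\chi$.* Differentiating $s\mapsto\mathrm{Tr}\,\mathrm{Ad}(g\exp(se_i))$ once and twice at $s=0$,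
$$e_i\chi(g)=\mathrm{Tr}(\mathrm{Ad}(g)\,\mathrm{ad}e_i),\qquad\Delta\chi(g)=\mathrm{Tr}\Big(\mathrm{Ad}(g)\sum_i(\mathrm{ad}e_i)^2\Big).$$
By skewness of $\mathrm{ad}$,
$$\Big\langle\sum_i(\mathrm{ad}e_i)^2X,Y\Big\rangle=-\sum_i\langle[e_i,X],[e_i,Y]\rangle=-\sum_i\langle\mathrm{ad}X\,e_i,\mathrm{ad}Y\,e_i\rangle=\mathrm{Tr}(\mathrm{ad}X\,\mathrm{ad}Y)=-\langle X,Y\rangle .$$
The third equality holds because $\sum_i\langle\mathrm{ad}X\,e_i,\mathrm{ad}Y\,e_i\rangle=\mathrm{Tr}((\mathrm{ad}X)^T\mathrm{ad}Y)=-\mathrm{Tr}(\mathrm{ad}X\,\mathrm{ad}Y)$. So $\sum_i(\mathrm{ad}e_i)^2=-\mathrm{Id}$ and $\Delta\chi=-\chi$. Then $e^{t\Delta}\chi=e^{-t}\chi$, and $\int\chi f_t\,dx=(e^{t\Delta}\chi)(e)=Ne^{-t}$.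

**Step 2: the gradient.** *This step bounds $|\nabla\chi|^2$ by a quantity that vanishes at $e$ and whose mean is known.* On $\mathrm{End}(\mathfrak g)$ use the Hilbert–Schmidt inner product $\mathrm{Tr}(A^TB)$ and norm $\|\cdot\|$. The operators $\mathrm{ad}e_i$ are skew and orthonormal there:
$$\mathrm{Tr}\big((\mathrm{ad}e_i)^T\mathrm{ad}e_j\big)=-B(e_i,e_j)=\delta_{ij}.$$
Put $A=\mathrm{Ad}(g)$, which is orthogonal, and $S=\frac12(A-A^T)=\frac12(A-A^{-1})$. The trace of a symmetric operator times a skew one is $0$, so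
$$e_i\chi(g)=\mathrm{Tr}(A\,\mathrm{ad}e_i)=\mathrm{Tr}(S\,\mathrm{ad}e_i)=-\mathrm{Tr}(S^T\mathrm{ad}e_i).$$
These are, up to sign, the coefficients of $S$ along an orthonormal family, and Bessel's inequality gives $|\nabla\chi|^2\le\|S\|^2$. Since $S=\frac12A^{-1}(A^2-1)$ and $A^{-1}$ is orthogonal,
$$\|S\|^2=\tfrac14\|A^2-1\|^2\le\tfrac14\|A+1\|_{op}^2\|A-1\|^2\le\|A-1\|^2=\mathrm{Tr}(2-A-A^T)=2(N-\chi(g)).\qquad\square$$

**Step 3: Fisher information and entropy.** *This step turns Lemma 3 into lower bounds for $I$ and $h$.* Integrating by parts,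
$$Ne^{-t}=\int\chi f_t=-\int f_t\,\Delta\chi=\int\langle\nabla f_t,\nabla\chi\rangle=\int\Big\langle\frac{\nabla f_t}{\sqrt{f_t}},\sqrt{f_t}\,\nabla\chi\Big\rangle .$$
By Cauchy–Schwarz and Lemma 3,
$$N^2e^{-2t}\le I(t)\int|\nabla\chi|^2f_t\,dx\le I(t)\cdot2\Big(N-\int\chi f_t\Big)=I(t)\cdot2N(1-e^{-t}).$$
Hence
$$I(t)\ge\frac N2\,\frac{e^{-2t}}{1-e^{-t}}. \tag{5}$$
As $t\to0$ the right side is $\sim\frac N{2t}$, the Euclidean value. Integrating (5) as in (3), with $v=e^{-s}$ and $dv=-e^{-s}ds$,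
$$h(t)\ge\frac N2\int_0^{e^{-t}}\frac v{1-v}\,dv=\frac N2\big[-\log(1-e^{-t})-e^{-t}\big]. \tag{6}$$
This is the left half of Theorem 2(a). With (4), that is, (6) at time $t/2$,
$$f_t(e)^{1/N}\ge\ell(t):=(1-u)^{-1/2}e^{-u/2},\qquad u=e^{-t/2}. \tag{7}$$
This is Theorem 2(b).

**Step 4: the lower bound of Theorem 1.** *This step brings $\ell$ into the required form.* First, $\log\ell(t)=\frac12(-\log(1-u)-u)\ge\frac{u^2}4$ by the power series of the logarithm, so for all $t$
$$\ell(t)-1\ge e^{u^2/4}-1\ge\tfrac14u^2=\tfrac14e^{-t}. \tag{8}$$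
Second, we claim that for all $t$
$$\ell(t)-1\ge\tfrac18e^{-t}t^{-1/2}. \tag{9}$$
If $t\ge\frac14$, then $t^{-1/2}\le2$ and (9) follows from (8). If $t<\frac14$, use $1-u\le t/2$ and $u\le1$ to get $\ell(t)\ge(t/2)^{-1/2}e^{-1/2}=\sqrt{2/e}\,t^{-1/2}\ge0.85\,t^{-1/2}$. Since $1\le\frac12t^{-1/2}$, this yields $\ell(t)-1\ge0.35\,t^{-1/2}\ge\frac18e^{-t}t^{-1/2}$.

The average of (8) and (9) is
$$\ell(t)-1\ge\tfrac18e^{-t}+\tfrac1{16}e^{-t}t^{-1/2}\ge\tfrac1{16}e^{-t}(1+t^{-1/2}).$$
With (7) this proves the lower bound of Theorem 1. $\square$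

## 7. Why the spectral gap is too weak for the upper bound

For the upper bound one first thinks of the spectral gap. If $\lambda_1$ is the smallest nonzero eigenvalue of $-\Delta$, the spectral sum gives, for $t\ge r$, $f_t(e)-1\le e^{-\lambda_1(t-r)}(f_r(e)-1)$. Test this on $SU(2)^n$ with $r=1$. There $\lambda_1=\frac38$ and $f_1(e)=a^n$, where $a>1$ is the value for $SU(2)$, so the bound reads
$$f_t(e)^{1/N}\le\big(1+e^{-3(t-1)/8}(a^n-1)\big)^{1/(3n)} .$$
At $t=\sqrt n$ the right side tends to $a^{1/3}>1$ as $n\to\infty$, whereas $f_t(e)^{1/N}=f_t^{SU(2)}(e)^{1/3}$ tends to $1$. The gap multiplies a quantity that is exponential in $N$ by $e^{-\lambda_1(t-r)}$, and this takes effect only after a time of order $N$. We need $e^{-ct}$ to act on the exponent, so that $f_t(e)\le f_r(e)^{Ce^{-ct}}$. Hypercontractivity does this, and it follows from the curvature bound (1) with constants independent of the dimension.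

Two published theorems are used, on a closed manifold of dimension $N$ with normalized volume.

**(LY)** (Li–Yau, Acta Math. 156 (1986).) If $\mathrm{Ric}\ge0$ and $u>0$ solves $\partial_tu=\Delta u$ on $[0,\infty)$, then $|\nabla\log u|^2-\partial_t\log u\le\frac N{2t}$.

**(HC)** (Bakry–Émery 1985; Gross 1975; see Bakry–Gentil–Ledoux, *Analysis and Geometry of Markov Diffusion Operators*, Prop. 5.7.1 and Thm. 5.2.3.) If $\mathrm{Ric}\ge\rho>0$, then $\mathrm{Ent}(u^2)\le\frac2\rho\int|\nabla u|^2$, where $\mathrm{Ent}(g)=\int g\log g-\int g\,\log\int g$. Consequently $\|e^{s\Delta}g\|_q\le\|g\|_p$ whenever $1<p\le q$ and $q-1\le(p-1)e^{2\rho s}$.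

*Examples.* For the kernel $g_t$ on $\mathbb R^N$, $|\nabla\log g_t|^2-\partial_t\log g_t=\frac{|x|^2}{4t^2}+\frac N{2t}-\frac{|x|^2}{4t^2}=\frac N{2t}$, so there the inequality of (LY) is an equality. To see the relation between $p$, $q$ and $s$ in (HC), take the standard Gaussian measure on $\mathbb R$, the semigroup $P_sf(x)=\mathbb E f(e^{-s}x+\sqrt{1-e^{-2s}}\,Z)$ with $Z$ standard Gaussian, and $f(x)=e^{bx}$ with $b\neq0$. Then $\|f\|_p=e^{pb^2/2}$ and $P_sf(x)=e^{be^{-s}x+b^2(1-e^{-2s})/2}$, so $\|P_sf\|_q=\exp\big(\frac{b^2}2(qe^{-2s}+1-e^{-2s})\big)$. This is at most $\|f\|_p$ exactly when $q-1\le(p-1)e^{2s}$, the condition of (HC) with $\rho=1$.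

## 8. Hypercontractivity and Li–Yau, played against each other

By (1), both theorems apply on $G$, with $\rho=\frac14$ in (HC). Put
$$L(t)=\tfrac1N\log f_t(e),$$
which by Section 4 is nonnegative and nonincreasing.

**Step 1: hypercontractivity contracts $L$.** *This step bounds $L(t)$ by a small multiple of $L(r)$ when $t$ is much larger than $r$.* Let $t\ge2r>0$, $s=\frac t2-r$, $\varepsilon=e^{-s/2}$, $p=1+\varepsilon$, $q=2$. Then $q-1=1=(p-1)e^{s/2}$, so (HC) applies to this pair. Since $\int f_r=1$, we have $\|f_r\|_p^p\le\|f_r\|_\infty^{p-1}$, so $\|f_r\|_p\le f_r(e)^{\varepsilon/(1+\varepsilon)}$ by (2). As $f_{t/2}=e^{s\Delta}f_r$,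
$$f_t(e)=\|e^{s\Delta}f_r\|_2^2\le\|f_r\|_p^2\le f_r(e)^{2\varepsilon/(1+\varepsilon)} .$$
Because $\frac{2\varepsilon}{1+\varepsilon}=\frac2{1+e^{s/2}}=1-\tanh\frac s4$ and $\frac s4=\frac{t-2r}8$, this says
$$L(t)\le\tfrac{2\varepsilon}{1+\varepsilon}L(r)=\big(1-\tanh\tfrac{t-2r}8\big)L(r),\qquad\varepsilon=e^{-(t-2r)/4}. \tag{10}$$

**Step 2: Li–Yau limits the decrease of $L$.** *This step says that $L$ cannot drop by more than an absolute constant over a fixed range of times.* For $\delta>0$ apply (LY) to $u(t,\cdot)=f_{\delta+t}$ at the point $e$. At time $\tau>\delta$ it gives $\partial_\tau\log f_\tau(e)\ge-\frac N{2(\tau-\delta)}$. Let $\delta\to0$: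
$$\partial_\tau\log f_\tau(e)\ge-\frac N{2\tau},\qquad\text{that is, }\ t^{N/2}f_t(e)\text{ is nondecreasing.} \tag{11}$$
Hence, for $t\ge r$,
$$L(r)\le L(t)+\tfrac12\log\tfrac tr. \tag{12}$$

**Step 3: an absolute bound at time $1$.** *Step 1 needs a starting value $L(r)$ bounded independently of $G$, and this step supplies it.* By (10), $L$ loses a fixed proportion of its value between $r=1$ and $t=10$; by (12), it loses at most a fixed amount. Both can hold only if $L(1)$ is bounded. Here $\frac{t-2r}8=1$, so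
$$L(1)\le L(10)+\tfrac12\log10\le(1-\tanh1)L(1)+\tfrac12\log10 .$$
Thus $L(1)\le\frac{\log10}{2\tanh1}<\frac{2.303}{2\cdot0.76}<1.52<\log5$, that is,
$$f_1(e)\le5^N. \tag{13}$$

**Step 4: times $t\le1$.** *Here (11) carries (13) down to small times.* We have $t^{N/2}f_t(e)\le f_1(e)$, so
$$f_t(e)^{1/N}\le5t^{-1/2}=5e^{t/2}\,e^{-t/4}\frac{e^{-t/4}}{\sqrt t}\le5e^{1/2}\,e^{-t/4}\frac{e^{-t/4}}{\sqrt t}\le15\,e^{-t/4}\frac{e^{-t/4}}{\sqrt t}. \tag{14}$$

**Step 5: times $t\ge1$.** *Here (10) carries (13) up to large times.* If $t\ge2$, then (10) with $r=1$ has $\varepsilon=e^{1/2}e^{-t/4}$, and $L(t)\le2\varepsilon L(1)\le2e^{1/2}e^{-t/4}\log5\le6e^{-t/4}$. If $1\le t\le2$, then by monotonicity $L(t)\le L(1)\le\log5\le6e^{-1/2}\le6e^{-t/4}$. So for $t\ge1$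
$$0\le L(t)\le\min(\log5,\,6e^{-t/4}).$$
On $[0,\log5]$ the convex function $e^y-1$ lies below its chord, so $e^y-1\le\frac4{\log5}y\le2.5\,y$. Taking $y=L(t)$,
$$f_t(e)^{1/N}\le1+15e^{-t/4}\qquad(t\ge1). \tag{15}$$

Each of (14) and (15) is stronger than the upper bound of Theorem 1 on its range of times. Theorem 1 is proved. $\blacksquare$

## 9. The matching upper bound for the entropy

It remains to prove the right half of Theorem 2(a), and then (c), (d), (e).

**Step 1: the derivative of $I$.** *This step brings the curvature into play.* Let $f=f_t$ and $w=\log f_t$. From $\partial_tf=\Delta f$ we get $\partial_tw=\Delta w+|\nabla w|^2$, and $I=\int\langle\nabla f,\nabla w\rangle=-\int f\Delta w$. Hence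
$$-I'(t)=\int\Delta f\,\Delta w+\int f\,\Delta\big(\Delta w+|\nabla w|^2\big)=2\int f\Delta^2w+\int f\Delta|\nabla w|^2 .$$
Since $\nabla f=f\nabla w$, we have $\int f\Delta^2w=-\int\langle\nabla f,\nabla\Delta w\rangle=-\int f\langle\nabla w,\nabla\Delta w\rangle$. Bochner's formula $\frac12\Delta|\nabla w|^2-\langle\nabla w,\nabla\Delta w\rangle=|\mathrm{Hess}\,w|^2+\mathrm{Ric}(\nabla w,\nabla w)$ then gives
$$-I'(t)=\int f\big(\Delta|\nabla w|^2-2\langle\nabla w,\nabla\Delta w\rangle\big)=2\int f\big(|\mathrm{Hess}\,w|^2+\mathrm{Ric}(\nabla w,\nabla w)\big).$$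

**Step 2: a differential inequality.** *This step closes the identity in terms of $I$ alone.* By Cauchy–Schwarz for the trace, $|\mathrm{Hess}\,w|^2\ge\frac1N(\Delta w)^2$. By Cauchy–Schwarz for the probability measure $f\,dx$, $\int f(\Delta w)^2\ge\big(\int f\Delta w\big)^2=I^2$. By (1), $2\int f\,\mathrm{Ric}(\nabla w,\nabla w)=\frac12\int f|\nabla w|^2=\frac12I$. So
$$I'\le-\tfrac12I-\tfrac2NI^2 .$$

**Step 3: integration.** *This step solves the inequality.* By (5), $I>0$, so $y=1/I$ is defined and $y'=-I'/I^2\ge\frac y2+\frac2N=\frac12\big(y+\frac4N\big)$. Thus $(y+\frac4N)e^{-t/2}$ is nondecreasing. For $0<s<t$ this gives $(y(t)+\frac4N)e^{-t/2}\ge(y(s)+\frac4N)e^{-s/2}\ge\frac4Ne^{-s/2}$. Letting $s\to0$, $y(t)\ge\frac4N(e^{t/2}-1)$, that is,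
$$I(t)\le\frac N4\,\frac1{e^{t/2}-1} .$$
Like (5), this is $\sim\frac N{2t}$ as $t\to0$. With $v=e^{-s/2}$, $\int_t^\infty\frac{ds}{e^{s/2}-1}=2\int_0^{e^{-t/2}}\frac{dv}{1-v}=-2\log(1-e^{-t/2})$. So (3) gives $h(t)\le-\frac N2\log(1-e^{-t/2})$. Together with (6) this proves Theorem 2(a); part (b) was (7).

## 10. The volume of $G$, read off from the entropy as $t\to0$

Both bounds in (a) blow up like $-\frac N2\log t$ as $t\to0$, and so does $h(t)$. Comparing the constant terms yields the volume bounds.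

**Lemma 4.** For fixed $G$, as $t\to0$, $h(t)=\log\mathrm{Vol}(G)-\frac N2\log(4\pi et)+o(1)$.

Let $d=d(x,e)$. The heat kernel relative to Riemannian volume is $p_t=f_t/\mathrm{Vol}(G)$. We use two standard facts (Berger–Gauduchon–Mazet; Chavel, *Eigenvalues in Riemannian Geometry*, Ch. VI; Li–Yau for the Gaussian bound):

* near $e$, uniformly, $p_t(x)=(4\pi t)^{-N/2}\big(e^{-d^2/4t}u_0(x)+O(t)\big)$ with $u_0$ smooth and $u_0(e)=1$;
* $p_t(x)\le Ct^{-N/2}e^{-d^2/5t}$ for $t\le1$.

**Step 1: the logarithm on a small ball.** *The error $O(t)$ in the expansion is additive, so this step chooses a region on which the Gaussian dominates it.* For $t<1$ let $A_t=\{d^2\le t\log(1/t)\}$, a ball shrinking to $e$. On $A_t$ we have $e^{-d^2/4t}\ge t^{1/4}$, so $e^{-d^2/4t}u_0+O(t)=e^{-d^2/4t}\big(u_0+O(t^{3/4})\big)$, and $u_0=1+o(1)$ there. Hence, uniformly on $A_t$,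
$$p_t=(4\pi t)^{-N/2}e^{-d^2/4t}(1+o(1)),\qquad\log f_t=\log\mathrm{Vol}(G)-\tfrac N2\log(4\pi t)-\tfrac{d^2}{4t}+o(1). \tag{16}$$

**Step 2: the complement is negligible.** *This step shows that $\int_{A_t^c}f_t\log f_t\to0$.* Let $m_t=\int_{A_t^c}f_t\,dx$. The exponential map sends a closed ball of radius $\mathrm{diam}(G)$ onto $G$, and its Jacobian is bounded there. So the Gaussian bound gives, with $z=\sqrt t\,y$ and a new constant $C'$,
$$m_t\le C't^{-N/2}\int_{|z|^2>t\log(1/t)}e^{-|z|^2/5t}\,dz=C'\int_{|y|^2>\log(1/t)}e^{-|y|^2/6}e^{-|y|^2/30}\,dy\le C't^{1/6}\int_{\mathbb R^N}e^{-|y|^2/30}\,dy,$$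
that is, $m_t=O(t^{1/6})$. Let $H\in(0,1]$ be the Haar measure of $A_t^c$, for $t$ small. Jensen's inequality for $x\mapsto x\log x$ on $A_t^c$, and then $f_t\le f_t(e)$, give
$$m_t\log m_t\le m_t\log\frac{m_t}H\le\int_{A_t^c}f_t\log f_t\,dx\le m_t\log f_t(e)=O\big(t^{1/6}\log\tfrac1t\big).$$
The last bound uses $f_t(e)\le C\,\mathrm{Vol}(G)\,t^{-N/2}$. Both ends tend to $0$.

**Step 3: the main part.** *This step computes $\int_{A_t}f_t\log f_t$.* By (16),
$$\int_{A_t}f_t\log f_t\,dx=(1-m_t)\big(\log\mathrm{Vol}(G)-\tfrac N2\log(4\pi t)+o(1)\big)-\int_{A_t}\frac{d^2}{4t}f_t\,dx,$$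
and $m_t\log t\to0$, so the factor $1-m_t$ may be dropped. In the last integral $f_t\,dx$ is $p_t$ times Riemannian volume. Put $x=\exp(\sqrt t\,y)$: the volume element is $t^{N/2}(1+o(1))\,dy$ uniformly on $|y|^2\le\log(1/t)$, because $\sqrt t\,|y|\to0$ there. So by (16) the integral tends to
$$\int_{\mathbb R^N}\frac{|y|^2}4(4\pi)^{-N/2}e^{-|y|^2/4}\,dy=\frac{2N}4=\frac N2 .$$
Therefore $h(t)=\log\mathrm{Vol}(G)-\frac N2\log(4\pi t)-\frac N2+o(1)$, as claimed. $\square$

**Step 4: proof of (c).** *This step compares constants.* As $t\to0$, $1-e^{-t}\sim t$ and $1-e^{-t/2}\sim\frac t2$. So (a) and Lemma 4 give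
$$-\tfrac N2\log t-\tfrac N2+o(1)\le\log\mathrm{Vol}(G)-\tfrac N2\log(4\pi et)\le-\tfrac N2\log\tfrac t2+o(1).$$
Add $\frac N2\log(4\pi et)$ to all three members and let $t\to0$:
$$\tfrac N2\log(4\pi)\le\log\mathrm{Vol}(G)\le\tfrac N2\log(8\pi e),$$
which is the volume bound. Finally, by (11) the function $t^{N/2}f_t(e)$ is nondecreasing. Its limit at $t\to0$ is $\mathrm{Vol}(G)(4\pi)^{-N/2}\ge1$, by the expansion at $x=e$. Hence $f_t(e)\ge t^{-N/2}$ for all $t>0$.

*Example.* For $SU(2)$, $\mathrm{Vol}=2\pi^2\cdot8^{3/2}\approx446.6$, between $(4\pi)^{3/2}\approx44.5$ and $(8\pi e)^{3/2}\approx565$.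

## 11. Which exponents are admissible

For Theorem 2(d), the two groups of Section 1 supply the obstructions.

**Lower bound, sufficiency.** *Theorem 1 covers every $c_2\ge1$.* If $c_2\ge1$, then $e^{-c_2t}\le e^{-t}$ and $e^{-2c_3t}\le1$, so the lower bound of the conjecture holds with $c_1=\frac1{16}$.

**Lower bound, necessity.** *The group $SO(3)$ excludes $c_2<1$.* There $f_t(e)-1\sim9e^{-t}$ as $t\to\infty$ and $N=3$. Since $(1+a)^3\ge1+3a$ for $a\ge0$, the lower bound would give $3c_1e^{-c_2t}\le9e^{-t}(1+o(1))$ with $c_1>0$, which forces $c_2\ge1$.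

**Upper bound, admissible values.** *The two ranges of times in Section 8 are used separately.* Let $c_6>0$. For $t\ge1$, (15) gives $f_t(e)^{1/N}\le1+15e^{-t/4}$. For $t\le1$, (14) gives
$$f_t(e)^{1/N}\le5t^{-1/2}\le5e^{1/4+c_6}\,e^{-t/4}\frac{e^{-c_6t}}{\sqrt t}.$$
So $c_4=\max(15,5e^{1/4+c_6})$ works with $c_5=\frac14$, and hence with every smaller $c_5>0$, for which the right side of the conjecture is larger.

**Upper bound, obstruction.** *The group $SU(2)$ excludes $c_5>\frac38$.* There $f_t(e)-1\sim4e^{-3t/8}$ and $N=3$, so the upper bound gives, as $t\to\infty$,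
$$4e^{-3t/8}(1+o(1))\le\big(1+c_4e^{-c_5t}(1+o(1))\big)^3-1\sim3c_4e^{-c_5t},$$
which forces $c_5\le\frac38$. This proves (d).

## 12. The upper bound on closed manifolds with $\mathrm{Ric}\ge\frac14$

Of the curvature of $G$, Section 8 used only $\mathrm{Ric}\ge\frac14$; the group structure entered through (2). So let $M$ be a closed connected $N$-dimensional Riemannian manifold with $\mathrm{Ric}\ge\frac14$, let $p_t$ be its heat kernel with respect to normalized volume, and put
$$L(t)=\tfrac1N\sup_x\log p_t(x,x).$$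

**Step 1: the replacement for (2).** *This step recovers the facts that depended on translations.* The semigroup property and symmetry give $p_t(x,x)=\|p_{t/2}(x,\cdot)\|_2^2$. This is at least $1$ because $\int p_{t/2}(x,\cdot)=1$, and it is nonincreasing in $t$ because $e^{s\Delta}$ contracts $L^2$. So $L$ is nonnegative and nonincreasing. By Cauchy–Schwarz, $p_r(x,y)\le\sqrt{p_r(x,x)p_r(y,y)}\le e^{NL(r)}$.

**Step 2: the replacements for (10), (11) and (12).** *These three relations are all that the rest of Section 8 needs.* With $s,\varepsilon,p$ as there, (HC) with $\rho=\frac14$ gives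
$$p_t(x,x)=\|e^{s\Delta}p_r(x,\cdot)\|_2^2\le\|p_r(x,\cdot)\|_p^2\le e^{NL(r)\cdot2\varepsilon/(1+\varepsilon)},$$
and the supremum over $x$ is (10). Applying (LY) to $p_{\delta+t}(x,\cdot)$ at the point $x$ and letting $\delta\to0$ shows that $t^{N/2}p_t(x,x)$ is nondecreasing for each $x$. Hence so is $t^{N/2}\sup_xp_t(x,x)$, which replaces (11) and gives (12).

Steps 3 to 5 of Section 8 use only (10), (11), (12) and the fact that $L$ is nonnegative and nonincreasing. They now apply word for word with $\sup_xp_t(x,x)$ in place of $f_t(e)$, which proves (e) and completes the proof of Theorem 2. $\blacksquare$
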